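\title{The Lambek calculus with positive iteration is not complete for language interpretations}

\begin{abstract}
We show that the Lambek calculus with positive iteration, axiomatized by an $\omega$-rule, is not complete with respect to language interpretations. The counterexample is an explicit product-free sequent in three variables. It is true for languages because a word of an iterated language has a definite number of factors, on which one can argue by cases. It is not derivable because it fails in a model made of the closed subsets of a finitely presented monoid; no cut elimination is needed. The sequent is true in the powerset of every semigroup, and it stays underivable when empty antecedents, the unit and the additive connectives are allowed. We also describe a fragment with product for which completeness holds.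
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The calculus}
Formulas of the Lambek calculus $\mathbf L$ are built from variables $p,q,\dots$ by the product $\cdot$ and the divisions $\backslash$ and $/$. A \emph{sequent} is an expression $\Gamma\to C$, where $C$ is a formula and the \emph{antecedent} $\Gamma$ is a nonempty finite sequence of formulas. The axioms are $A\to A$, and the rules are
\begin{gather*}
\frac{\Pi\to A\qquad \Gamma,B,\Delta\to C}{\Gamma,\Pi,A\backslash B,\Delta\to C}\;(\backslash\mathrm L)
\qquad
\frac{A,\Pi\to B}{\Pi\to A\backslash B}\;(\backslash\mathrm R)\\[1ex]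
\frac{\Pi\to A\qquad \Gamma,B,\Delta\to C}{\Gamma,B/A,\Pi,\Delta\to C}\;(/\mathrm L)
\qquad
\frac{\Pi,A\to B}{\Pi\to B/A}\;(/\mathrm R)\\[1ex]
\frac{\Gamma,A,B,\Delta\to C}{\Gamma,A\cdot B,\Delta\to C}\;(\cdot\mathrm L)
\qquad
\frac{\Pi\to A\qquad \Pi'\to B}{\Pi,\Pi'\to A\cdot B}\;(\cdot\mathrm R)
\qquad
\frac{\Pi\to A\qquad \Gamma,A,\Delta\to C}{\Gamma,\Pi,\Delta\to C}\;(\mathrm{cut})
\end{gather*}
Here $\Gamma$ and $\Delta$ may be empty, but every antecedent is nonempty; in particular $\Pi$ is nonempty in $(\backslash\mathrm R)$ and $(/\mathrm R)$. The calculus $\mathbf L^+_\omega$ adds a unary connective ${}^+$, \emph{positive iteration}, which binds more tightly than the others, and the rules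
\[
\frac{\Pi_1\to A\quad\cdots\quad\Pi_n\to A}{\Pi_1,\dots,\Pi_n\to A^+}\;({}^+\mathrm R),\ n\ge1,
\qquad
\frac{\Gamma,A^n,\Delta\to C\ \text{ for every } n\ge1}{\Gamma,A^+,\Delta\to C}\;(\omega),
\]
where $A^n$ in an antecedent stands for $n$ copies of $A$. Derivations are well-founded, possibly infinitely branching trees. Equivalently, the derivable sequents form the least set that contains the axioms and is closed under the rules; so a property of sequents that holds for the axioms and is preserved by every rule holds for all derivable sequents. As an example, $p^+,p^+\to p^+$ is derivable: $({}^+\mathrm R)$ gives $p^m,p^n\to p^+$ for all $m,n\ge1$, and two layers of the $\omega$-rule finish the derivation.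

\subsection*{Interpretations}
Let $S$ be a semigroup. For $V,W\subseteq S$ put
\begin{gather*}
VW=\{vw: v\in V,\ w\in W\},\qquad V^+=\textstyle\bigcup_{n\ge1}V^n,\\
V\backslash W=\{s\in S: Vs\subseteq W\},\qquad W/V=\{s\in S: sV\subseteq W\}.
\end{gather*}
Thus $V\backslash W$ is the largest set that $V$ multiplies into $W$ from the left, and $W/V$ is its mirror image. An \emph{interpretation in $S$} assigns a set $w(p)\subseteq S$ to each variable $p$ and is extended to all formulas by reading each connective as the corresponding operation on sets: $w(A\cdot B)=w(A)w(B)$, $w(A\backslash B)=w(A)\backslash w(B)$, $w(B/A)=w(B)/w(A)$, $w(A^+)=w(A)^+$. For a nonempty sequence put $w(A_1,\dots,A_k)=w(A_1)\cdots w(A_k)$. A sequent $\Gamma\to C$ is \emph{true under $w$} if $w(\Gamma)\subseteq w(C)$. A \emph{language interpretation} is an interpretation in the semigroup $\Sigma^+$ of nonempty words over some alphabet $\Sigma$.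

Every derivable sequent is true under all language interpretations (Lemma~\ref{lem:basic}). For the converse, two results are known.
\begin{itemize}
\item Pentus \cite{Pentus}: for formulas $A,B$ of $\mathbf L$, the sequent $A\to B$ is derivable in $\mathbf L$ if and only if $w(A)\subseteq w(B)$ for all language interpretations $w$.
\item Ryzhkova \cite{Ryzhkova}: completeness holds for the fragment of $\mathbf L^+_\omega$ without product in which ${}^+$ appears only in the forms $A^+\backslash B$ and $B/A^+$.
\end{itemize}
The following question is posed as open in \cite{Slides}.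
\begin{quote}
Is every sequent of $\mathbf L^+_\omega$ that is true under all language interpretations, over all alphabets, derivable in $\mathbf L^+_\omega$?
\end{quote}
One would guess that the answer is yes. The two rules for ${}^+$ transcribe the definition $w(A^+)=\bigcup_n w(A)^n$, so one hopes to unfold every iteration by the $\omega$-rule and to apply Pentus' theorem to the ${}^+$-free sequents that remain. This plan succeeds when every occurrence of ${}^+$ can be reached by the $\omega$-rule (Proposition~\ref{prop:fragment}). In general it does not. A word $h\in w(A^+)$ lies in $w(A)^k$ for a definite $k$, and an argument about languages may combine the value of $k$ with other information about the same word $h$. The $\omega$-rule splits into cases only when $A^+$ stands by itself in the antecedent, and then membership in $A^+$ is all that is recorded about that position.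

\subsection*{Results}
Let $x,t,r$ be variables and put
\begin{equation}\label{eq:formulas}
\begin{aligned}
&T=t^+,\quad U=T/T,\quad N=x/U,\quad Z=x/T,\quad M=Z/N,\\
&L=U/t,\quad P=L/r,\quad Z_1=x/t,\quad G=((M\backslash Z_1)/r)/P,\\
&D=N^+/G,\quad F=D^+\backslash G .
\end{aligned}
\end{equation}

\begin{theorem}\label{thm:main}
The sequent
\begin{equation}\label{eq:main}
M,\;D,\;D,\;F,\;P,\;r\;\to\;Z^+ \tag{$\ast$}
\end{equation}
is true under every language interpretation over every alphabet, but it is not derivable in $\mathbf L^+_\omega$. Hence $\mathbf L^+_\omega$ is not complete with respect to language interpretations.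
\end{theorem}

The proof gives more. Let $\mathbf{FL}^+_\omega$ be the calculus obtained from $\mathbf L^+_\omega$ by allowing empty antecedents and adding the unit $\mathbf 1$ and the additive connectives $\wedge,\vee$, with the rules recalled in Section~\ref{sec:closure}.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] The product-free sequent $D\to\big(\big(((M\backslash Z^+)/r)/P\big)/F\big)/D$ is true under every language interpretation and is not derivable in $\mathbf L^+_\omega$.
\item[(ii)] The sequent \eqref{eq:main} is true under every interpretation in every semigroup. Hence $\mathbf L^+_\omega$ is incomplete with respect to interpretations in the members of any class of semigroups; this includes languages with the empty word, that is, interpretations in $\Sigma^*$.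
\item[(iii)] The sequent \eqref{eq:main} is not derivable in $\mathbf{FL}^+_\omega$.
\end{enumerate}
\end{theorem}

By (i), completeness fails already for product-free sequents of the form $A\to B$, so the restriction on the occurrences of ${}^+$ in Ryzhkova's theorem cannot be dropped.

Section~\ref{sec:closure} introduces the models that prove underivability and shows the whole idea on a short sequent with $\wedge$ and $\vee$. Section~\ref{sec:truth} explains how \eqref{eq:main} arises from that sequent by eliminating $\wedge$ and $\vee$, and proves that \eqref{eq:main} is true. Section~\ref{sec:model} constructs the countermodel. Section~\ref{sec:fragment} treats the fragment for which completeness holds.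

\section{Closure models and the main idea}\label{sec:closure}

We begin with two basic facts. In products such as $w(\Gamma)\,V\,w(\Delta)$ a factor is omitted when the sequence is empty.

\begin{lemma}\label{lem:basic}
Let $w$ be an interpretation in a semigroup and let $\Pi$ be nonempty.
\begin{enumerate}
\item[(a)] (Residuation.) The sequent $\Pi\to A\backslash B$ is true under $w$ if and only if $A,\Pi\to B$ is, and it is derivable in $\mathbf L^+_\omega$ if and only if $A,\Pi\to B$ is. The same holds for $\Pi\to B/A$ and $\Pi,A\to B$.
\item[(b)] (Soundness.) Every sequent derivable in $\mathbf L^+_\omega$ is true under $w$.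
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The statement on truth is the definition of the divisions of sets. For derivability, $(\backslash\mathrm R)$ gives one direction. For the other, $A,A\backslash B\to B$ follows from two axioms by $(\backslash\mathrm L)$, and a cut with $\Pi\to A\backslash B$ gives $A,\Pi\to B$. The case of $/$ is the mirror image.

(b) Axioms are true. The rules $(\backslash\mathrm R)$ and $(/\mathrm R)$ preserve truth by (a). The product of sets is monotone in each factor; this handles cut, $(\cdot\mathrm R)$ and, with $w(A)^n\subseteq w(A^+)$, the rule $({}^+\mathrm R)$. For $(\backslash\mathrm L)$, the left premise gives $w(\Pi)w(A\backslash B)\subseteq w(A)w(A\backslash B)\subseteq w(B)$, and the right premise applies by monotonicity; $(/\mathrm L)$ is the mirror image. In $(\cdot\mathrm L)$ the two antecedents have the same value. For the $\omega$-rule, $w(\Gamma)w(A^+)w(\Delta)=\bigcup_n w(\Gamma)w(A)^nw(\Delta)$.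
\end{proof}

The nonemptiness of $\Pi$ in the right rules matters here: without it $\to p/p$ would be derivable, and a semigroup such as $\Sigma^+$ has no unit to interpret the empty antecedent.

In $\mathbf{FL}^+_\omega$ all rules of $\mathbf L^+_\omega$ are kept, antecedents may be empty, $\to\mathbf 1$ is an axiom, and the further rules are, for $i=1,2$,
\begin{gather*}
\frac{\Gamma,\Delta\to C}{\Gamma,\mathbf 1,\Delta\to C}
\qquad
\frac{\Gamma,A_i,\Delta\to C}{\Gamma,A_1\wedge A_2,\Delta\to C}
\qquad
\frac{\Pi\to A_1\qquad\Pi\to A_2}{\Pi\to A_1\wedge A_2}\\[1ex]
\frac{\Gamma,A_1,\Delta\to C\qquad\Gamma,A_2,\Delta\to C}{\Gamma,A_1\vee A_2,\Delta\to C}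
\qquad
\frac{\Pi\to A_i}{\Pi\to A_1\vee A_2}
\end{gather*}
No distributive law is among them. Every derivation in $\mathbf L^+_\omega$ is a derivation in $\mathbf{FL}^+_\omega$, so underivability in the latter is the stronger statement.

By Theorem~\ref{thm:more}(ii), no interpretation in a semigroup refutes \eqref{eq:main}. We need a semantics in which the $\omega$-rule is sound although an element of $A^+$ need not lie in any power of $A$. We obtain it by allowing only certain subsets as values of formulas and rounding products and unions up to the nearest allowed subset.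

Let $S$ be a monoid with unit $1$ and two fixed elements $\nu,\eta$. A set $W\subseteq S$ is \emph{closed} if for all $u,v\in S$
\begin{equation}\label{eq:closed}
u\nu v\in W\ \text{ and }\ u\nu\nu v\in W\quad\Longrightarrow\quad u\eta v\in W .
\end{equation}
From the point of view of closed sets, $\eta$ is an element that is ``$\nu$ or $\nu\nu$'' without being either. The set $S$ is closed and intersections of closed sets are closed, so every $V\subseteq S$ has a least closed superset $\mathrm{cl}(V)$. The contexts $u,v$ appear in \eqref{eq:closed} for the sake of the following fact.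

\begin{lemma}\label{lem:resclosed}
If $W\subseteq S$ is closed and $V\subseteq S$ is arbitrary, then $V\backslash W$ and $W/V$ are closed. Consequently, if $V_1VV_2\subseteq W$, then $V_1\,\mathrm{cl}(V)\,V_2\subseteq W$.
\end{lemma}

\begin{proof}
Let $u\nu v,\,u\nu\nu v\in V\backslash W$ and $y\in V$. Then $(yu)\nu v$ and $(yu)\nu\nu v$ lie in $W$, so $yu\eta v\in W$. Hence $u\eta v\in V\backslash W$. For $W/V$ use the right context $vy$. If $V_1VV_2\subseteq W$, then $V$ is contained in the closed set $(V_1\backslash W)/V_2$, and therefore so is $\mathrm{cl}(V)$.
\end{proof}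

A \emph{closure model} consists of $S,\nu,\eta$ and a closed set $\|p\|$ for each variable $p$. The values of the other formulas are
\begin{gather*}
\|A\backslash B\|=\|A\|\backslash\|B\|,\quad \|B/A\|=\|B\|/\|A\|,\quad \|A\wedge B\|=\|A\|\cap\|B\|,\quad \|\mathbf 1\|=\mathrm{cl}(\{1\}),\\
\|A\cdot B\|=\mathrm{cl}(\|A\|\,\|B\|),\quad \|A^+\|=\mathrm{cl}(\|A\|^+),\quad \|A\vee B\|=\mathrm{cl}(\|A\|\cup\|B\|).
\end{gather*}
By Lemma~\ref{lem:resclosed} all values are closed. For a sequence, $\|A_1,\dots,A_k\|=\|A_1\|\cdots\|A_k\|$ is the plain product of sets, equal to $\{1\}$ if $k=0$. A sequent $\Gamma\to C$ \emph{holds} in the model if $\|\Gamma\|\subseteq\|C\|$.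

\begin{proposition}\label{prop:sound}
Every sequent derivable in $\mathbf{FL}^+_\omega$ holds in every closure model.
\end{proposition}

\begin{proof}
The axioms $A\to A$, cut and the four rules for the divisions are treated as in Lemma~\ref{lem:basic}, since the divisions are computed without closure; empty antecedents cause no difficulty because $\{1\}$ is neutral for the product of sets. The axiom $\to\mathbf 1$ and the right rules for $\cdot$, ${}^+$, $\vee$ hold because $V\subseteq\mathrm{cl}(V)$. The rules for $\wedge$ hold by monotonicity and the definition of intersection. In the left rules for $\cdot$, ${}^+$, $\vee$, $\mathbf 1$, the principal formula has value $\mathrm{cl}(V)$ with $V=\|A\|\,\|B\|$, $\|A\|^+$, $\|A_1\|\cup\|A_2\|$, $\{1\}$, respectively, and the premises say that $\|\Gamma\|\,V\,\|\Delta\|\subseteq\|C\|$. Since $\|C\|$ is closed, Lemma~\ref{lem:resclosed} gives $\|\Gamma\|\,\mathrm{cl}(V)\,\|\Delta\|\subseteq\|C\|$.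
\end{proof}

\begin{example}\label{ex:toy}
Consider the sequent
\begin{equation}\label{eq:toy}
p^+\wedge q\;\to\;(p\wedge q)\vee(p\cdot p^+).
\end{equation}
For languages, with $\wedge$ and $\vee$ read as $\cap$ and $\cup$, it is true: a word $h$ on the left is a product of $k$ words of $w(p)$; if $k=1$ then $h\in w(p)\cap w(q)$, and if $k\ge2$ then $h\in w(p)w(p)^+$. It is not derivable in $\mathbf{FL}^+_\omega$. Take the free monoid on $\nu,\eta$ with $\|p\|=\{\nu\}$ and $\|q\|=\{\eta\}$. These sets are closed, because $u\nu\nu v\ne\nu$ and $u\nu v\neq\eta$. Since $\nu,\nu\nu\in\|p^+\|$, condition \eqref{eq:closed} with $u=v=1$ gives $\eta\in\|p^+\|$, so $\eta\in\|p^+\wedge q\|$. For each $j$ the set $W_j$ of words of length at least $j$ is closed, because $u\eta v$ and $u\nu v$ have the same length. Hence $\|p^+\|\subseteq W_1$ and $\|p\cdot p^+\|\subseteq W_2$. As $\|p\wedge q\|=\emptyset$, the right-hand side of \eqref{eq:toy} has value inside $W_2$, which does not contain $\eta$.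
\end{example}

The element $\eta$ enters $\|p^+\|$ because both $\nu$ and $\nu\nu$ are there, and it stays out of the right-hand side because $\nu$ is not there. The proof of Theorem~\ref{thm:main} follows the same pattern. The work lies in expressing \eqref{eq:toy} with divisions and iteration only.

\section{The sequent and its truth}\label{sec:truth}

Throughout this section $w$ is an interpretation in an arbitrary semigroup, and we write $A$ for $w(A)$. Three connectives of \eqref{eq:toy} have to be replaced.

\emph{The disjunction.} A succedent $Z^+$ offers the alternatives $Z,Z^2,Z^3,\dots$. Let $N$ play the role of $p$, placed between a left context $M$ and a right context $L$, and suppose that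
\[
N\subseteq Z,\qquad MN\subseteq Z,\qquad NL\subseteq Z,
\]
while $MNL\subseteq Z$ may fail. For $k\ge2$ we get $MN^kL\subseteq Z^k$, since the two contexts are absorbed by different factors. For $k=1$ a single factor would have to absorb both, and extra information is required. This information is a formula $G$, which plays the role of $q$.

\emph{The inner conjunction.} We want $M(N\cap G)L\subseteq Z$, with neither $N$ nor $G$ sufficient alone; if $G$ sufficed, no case distinction would be needed. An iteration in a denominator is a conjunction: with $T=t^+$ we have $T=t\cup tT$, so $Z=x/T$ is the intersection of $Z_1=x/t$ and $x/(tT)$. We arrange that $N$ yields the second half and $G$ the first. For this we insert between $T$ and $L$ the set $U=T/T\supseteq T$. An element of $N=x/U$ accepts any element of $U$ on its right, whereas an element of $MN\subseteq Z$ is only known to accept elements of $T$. The context $L=U/t$ satisfies $Lt\subseteq U$ and $LtT\subseteq T$, so $MNL$ accepts $tT$ but perhaps not $t$.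

\begin{lemma}\label{lem:abcd}
(a) $N\subseteq Z$; \ (b) $MN\subseteq Z$; \ (c) $NL\subseteq Z$; \ (d) $MNL\,tT\subseteq x$.
\end{lemma}

\begin{proof}
From $TT\subseteq T$ we get $T\subseteq U$, and by the definitions $UT\subseteq T$, $NU\subseteq x$, $Lt\subseteq U$, $ZT\subseteq x$.
(a) $NT\subseteq NU\subseteq x$. (b) This is the definition of $M=Z/N$. (c) We have $LtT\subseteq UT\subseteq T\subseteq U$, so $LT=Lt\cup LtT\subseteq U$ and $NLT\subseteq NU\subseteq x$. (d) By (b) and $LtT\subseteq T$, we get $(MN)(LtT)\subseteq ZT\subseteq x$.
\end{proof}

The formula $G$ must now say that $h$, multiplied by the two contexts, lands in $Z_1$. The first candidate is $G'=(M\backslash Z_1)/L$. In \eqref{eq:formulas} the right context is instead narrowed from $L$ to $P,r$, where $P=L/r$ and so $Pr\subseteq L$, and $G=((M\backslash Z_1)/r)/P$ is the largest set with $MGPr\subseteq Z_1$.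

\begin{remark}\label{rem:r}
The narrowing is needed for our method, because $M,G',L\to Z$ is derivable in $\mathbf{FL}^+_\omega$ and so holds in every closure model. Indeed, $t^i,T\to T$ is derivable for $i\ge1$ by $({}^+\mathrm R)$ and the $\omega$-rule, and two uses of $(/\mathrm R)$ give $t^{i-1}\to L$; for $i=1$ the antecedent is empty. Cutting into $M,G',L,t\to x$ gives $M,G',t^i\to x$ for all $i\ge1$, hence $M,G',T\to x$. For $j\ge2$, cuts of $L,t\to U$ and $t^{j-1}\to T$ into $U,T\to T$ give $L,t^j\to T$. Thus $M,G',L,t^j\to x$ is derivable for all $j\ge1$, and the $\omega$-rule and $(/\mathrm R)$ give $M,G',L\to Z$. The formula $G'$ says too much because $L$ contains the powers of $t$; the formula $G$ only speaks about contexts that end with $r$.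
\end{remark}

\emph{The outer conjunction.} It remains to produce an element of $N^+\cap G$ without $\wedge$. The idea is to write a sequence of formulas that can be bracketed in two ways.

\begin{lemma}\label{lem:gadget}
$DDF\subseteq N^+\cap G$.
\end{lemma}

\begin{proof}
By the definitions $DG\subseteq N^+$ and $D^+F\subseteq G$. Since $D\subseteq D^+$, we have $D(DF)\subseteq DG\subseteq N^+$. Since $DD\subseteq D^+$, we have $(DD)F\subseteq G$.
\end{proof}

The iteration in $F=D^+\backslash G$ is again a conjunction: $F$ is sent into $G$ both by one copy of $D$ and by two.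

\begin{proposition}\label{prop:true}
The sequent \eqref{eq:main} is true under every interpretation in every semigroup.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:gadget} it suffices to show that $M(N^+\cap G)Pr\subseteq Z^+$. Let $g=mhl$ with $m\in M$, $h\in N^+\cap G$ and $l\in Pr$. Then $l\in L$, and $g\in MGPr\subseteq Z_1$. Write $h=n_1\cdots n_k$ with $n_i\in N$ and $k\ge1$.

If $k\ge2$, then $g=(mn_1)\,n_2\cdots n_{k-1}\,(n_kl)\in Z^k$ by Lemma~\ref{lem:abcd}(b), (a), (c).

If $k=1$, then $g\in MNL$, so $g\,tT\subseteq x$ by Lemma~\ref{lem:abcd}(d). Also $gt\subseteq x$, because $g\in Z_1=x/t$. As $T=t\cup tT$, we get $gT\subseteq x$, that is, $g\in Z$.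
\end{proof}

Only associativity was used. The hypothesis $h\in G$ entered in the case $k=1$ alone, exactly as $q$ did in Example~\ref{ex:toy}.

\section{The countermodel}\label{sec:model}

We look for a closure model with elements $\tau\in\|t\|$, $\sigma\in\|r\|$, $\nu\in\|N\|$, $\mu\in\|M\|$, $\eta\in\|F\|$ and with $1\in\|D\|\cap\|P\|$. Then $\mu\eta\sigma=\mu\cdot1\cdot1\cdot\eta\cdot1\cdot\sigma$ lies in the value of the antecedent of \eqref{eq:main}, and we want it outside $\|Z^+\|$. As in Example~\ref{ex:toy}, this should come from $\mu\nu\sigma\notin\|Z^+\|$.

Take $\|t\|=\{\tau\}$ and $\|r\|=\{\sigma\}$, so that $\|T\|$ will consist of the powers of $\tau$. The condition $1\in\|P\|$ means $\sigma\in\|L\|$, so $\sigma\tau\tau$ must be a power of $\tau$. On the other hand $\sigma\tau$ must not be a power of $\tau$, for otherwise $\sigma\|T\|\subseteq\|T\|$ and $\mu\nu\sigma\in\|Z\|$. In a free monoid these two demands are incompatible, so we impose a relation.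

\subsection*{The monoid}
Let $S$ be the monoid with generators $\tau,\sigma,\nu,\mu,\eta$ and the single relation $\sigma\tau\tau=\tau$. Call a word in the generators \emph{irreducible} if it has no factor $\sigma\tau\tau$.

\begin{lemma}\label{lem:nf}
Every element of $S$ is represented by exactly one irreducible word.
\end{lemma}

\begin{proof}
Write $a\Rightarrow b$ if the word $b$ arises from $a$ by replacing one occurrence of $\sigma\tau\tau$ by $\tau$. Replacement shortens words, so every word has an irreducible descendant. We show by induction on length that it is unique. Let $a\Rightarrow b_1$ and $a\Rightarrow b_2$ by replacing different occurrences. These occurrences are disjoint, since otherwise the later one would begin with $\sigma$ at a position where the earlier one has $\tau$. Replacing both gives a word $c$ with $b_1\Rightarrow c$ and $b_2\Rightarrow c$. By induction $b_1$ and $b_2$ have unique irreducible descendants, and both equal that of $c$. So each word has a unique irreducible descendant, which is unchanged by a replacement step. Two words represent the same element of $S$ exactly when they are joined by a chain of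 steps $\Rightarrow$ and $\Leftarrow$, and then their irreducible descendants coincide.
\end{proof}

Let $K$ be the submonoid generated by $\tau$ and $\sigma$. Every $s\in S$ can be written as
\begin{equation}\label{eq:decomp}
s=k_0a_1k_1\cdots a_nk_n,\qquad n\ge0,\quad k_i\in K,\quad a_i\in\{\nu,\mu,\eta\},
\end{equation}
and this decomposition is unique: a factor $\sigma\tau\tau$ cannot contain a letter $a_i$, so inserting the irreducible words for the $k_i$ gives the irreducible word for $s$, from which the $a_i$ and $k_i$ can be read off. We call the word $a_1\cdots a_n$ the \emph{skeleton} of $s$ and $k_0,\dots,k_n$ its \emph{components}. The following rules are immediate from uniqueness and are used constantly.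
\begin{itemize}
\item The skeleton of $ss'$ is the concatenation of the skeletons.
\item For $k\in K$, the element $sk$ has the skeleton and the components of $s$, except that the last component $k_n$ becomes $k_nk$.
\item For $a\in\{\nu,\mu,\eta\}$, the decomposition of $uav$ is that of $u$, followed by $a$, followed by that of $v$. So $u\nu v$ and $u\eta v$ have the same components, and $u\nu\nu v$ has these components and one more, equal to $1$, between the two displayed letters.
\end{itemize}

The expected values of $T$, $U$, $L$ are
\[
\mathcal T=\{\tau^j:j\ge1\},\qquad \mathcal U=\{k\in K: k\mathcal T\subseteq\mathcal T\},\qquad \mathcal L=\{k\in K:k\tau\in\mathcal U\}.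
\]

\begin{lemma}\label{lem:K}
Let $k\in K$.
\begin{enumerate}
\item[(K1)] $k\in\mathcal U$ if and only if $k\tau\in\mathcal T$. The set $\mathcal U$ is a submonoid, $\mathcal U\mathcal T=\mathcal T$, and $\mathcal T\subseteq\mathcal U\subseteq\mathcal L$.
\item[(K2)] $\sigma\tau\in\mathcal U$ and $\sigma\notin\mathcal U$; thus $\sigma\in\mathcal L\setminus\mathcal U$.
\item[(K3)] $k\sigma\tau\notin\mathcal T$, and the map $k\mapsto k\sigma\tau$ is injective on $K$.
\item[(K4)] The elements $k\tau$ and $k\tau\tau$ do not both lie in $\mathcal U\sigma\tau$.
\end{enumerate}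
\end{lemma}

\begin{proof}
(K1) If $k\tau=\tau^i$ with $i\ge1$, then $k\tau^j=\tau^{i+j-1}\in\mathcal T$ for all $j\ge1$; the converse is the case $j=1$ of the definition. The definition also shows that $1\in\mathcal U$, $\mathcal U\mathcal U\subseteq\mathcal U$, $\mathcal U\mathcal T=\mathcal T$ and $\mathcal T\subseteq\mathcal U$. If $k\in\mathcal U$, then $k\tau\in\mathcal T\subseteq\mathcal U$, so $k\in\mathcal L$.

(K2) We have $(\sigma\tau)\tau=\tau\in\mathcal T$. The word $\sigma\tau$ is irreducible and is not a power of $\tau$, so $\sigma\tau\notin\mathcal T$. Apply (K1).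

(K3) Let $a$ be the irreducible word for $k$. An occurrence of $\sigma\tau\tau$ in $a\sigma\tau$ cannot end inside $a$, cannot end at the displayed $\sigma$, and cannot end at the last letter, which is preceded by $\sigma$. So $a\sigma\tau$ is the irreducible word for $k\sigma\tau$. It contains $\sigma$, and it determines $a$.

(K4) If $k\tau=u\sigma\tau$ with $u\in\mathcal U$, then $k\tau\tau=u\sigma\tau\tau=u\tau\in\mathcal T$, and $\mathcal T\cap\mathcal U\sigma\tau=\emptyset$ by (K3).
\end{proof}

\subsection*{The valuation}
Let
\[
Y=(\nu\,\mathcal U\cup\eta\,\mathcal U)^+,\qquad Y_1=Y\cup\{1\}.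
\]
The elements of $Y_1$ are those with skeleton in the letters $\nu,\eta$, with $k_0=1$ and all other components in $\mathcal U$; the elements of $Y$ have in addition a nonempty skeleton. We shall find $\|N\|=\nu\,\mathcal U$, $\|N^+\|=Y$, $\|D^+\|=Y_1$, $\|M\|=\{1,\mu\}$ and $\|P\|=\mathcal U$. Anticipating these values, the demands on $X=\|x\|$ are as follows: $\nu\in\|N\|$ asks for $\nu\,\mathcal U\subseteq X$; $\mu\in\|M\|$ asks for $\mu\nu\,\mathcal U\mathcal T=\mu\nu\mathcal T\subseteq X$; and $\eta\in\|F\|$ asks for $\|M\|\,\|D^+\|\,\eta\,\|P\|\,\sigma\tau\subseteq X$. We put nothing else into $X$, since $1\in\|D\|$ means $\|G\|\subseteq\|N^+\|$ and so requires $\|G\|$ to be small. Thus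
\[
X=X_1\cup X_2\cup X_3,\qquad X_1=\nu\,\mathcal U,\quad X_2=\mu\nu\mathcal T,\quad X_3=\{1,\mu\}\,Y_1\,\eta\,\mathcal U\sigma\tau .
\]
The skeleton tells the three parts apart: it is $\nu$ in $X_1$, it is $\mu\nu$ in $X_2$, and it ends with $\eta$ in $X_3$. The last component lies in $\mathcal U$, $\mathcal T$, $\mathcal U\sigma\tau$, respectively.

\begin{lemma}\label{lem:closed}
The sets $\{\tau\}$, $\{\sigma\}$, $\mathcal T$ and $X$ are closed.
\end{lemma}

\begin{proof}
No element of the first three sets has the form $u\nu v$, since their skeletons are empty; so \eqref{eq:closed} holds vacuously. Let $u\nu\nu v\in X$. Its skeleton contains $\nu\nu$, so it lies in $X_3$: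
\[
u\nu\nu v=e\,(a_1u_1)\cdots(a_nu_n)\,\eta\,k\sigma\tau,\qquad e\in\{1,\mu\},\quad a_i\in\{\nu,\eta\},\quad u_i,k\in\mathcal U .
\]
The two displayed letters $\nu$ are consecutive skeleton letters different from $\mu$ and from the final $\eta$, so they are $a_i,a_{i+1}$ for some $i<n$, and $u_i=1$. The element $u\eta v$ is obtained by replacing $(a_iu_i)(a_{i+1}u_{i+1})$ with $\eta u_{i+1}$, so $u\eta v\in X_3$.
\end{proof}

From now on we work in the closure model on $S,\nu,\eta$ with $\|t\|=\{\tau\}$, $\|r\|=\{\sigma\}$, $\|x\|=X$.

\subsection*{The values of the formulas}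
Each formula in \eqref{eq:formulas} serves as a denominator or a numerator of a later one, so we compute the values exactly. In every case the inclusion $\supseteq$ is a multiplication, and the inclusion $\subseteq$ is obtained by testing an element against one or two well-chosen elements of the denominator.

\begin{lemma}\label{lem:values}
\[
\begin{array}{llll}
\|T\|=\mathcal T, & \|U\|=\mathcal U, & \|L\|=\mathcal L, & \|P\|=\mathcal U,\\[0.5ex]
\|N\|=\nu\,\mathcal U, & \|Z\|=\nu\mathcal L\cup\mu\nu\,\mathcal U, & \|M\|=\{1,\mu\}, & \|G\|=Y_1\eta\,\mathcal U,\\[0.5ex]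
\|N^+\|=Y, & \|D\|=Y_1, & \|D^+\|=Y_1, & \eta\in\|F\|.
\end{array}
\]
\end{lemma}

\begin{proof}
\emph{$T$, $U$, $L$, $P$.} We have $\|T\|=\mathrm{cl}(\mathcal T)=\mathcal T$ by Lemma~\ref{lem:closed}. If $sk\in K$ for some $k\in K$, then $s$ has empty skeleton, so $s\in K$. Hence $\|U\|=\mathcal T/\mathcal T=\mathcal U$, $\|L\|=\mathcal U/\{\tau\}=\mathcal L$, and $\|P\|=\{s\in K:s\sigma\in\mathcal L\}$. For $s\in K$, the definition of $\mathcal L$ and (K1) give
\[
s\sigma\in\mathcal L\iff s\sigma\tau\in\mathcal U\iff s\sigma\tau\tau\in\mathcal T\iff s\tau\in\mathcal T\iff s\in\mathcal U .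
\]

\emph{$N=x/U$.} We have $\nu\,\mathcal U\mathcal U\subseteq X_1$. Conversely let $s\,\mathcal U\subseteq X$. Since $1,\tau,\sigma\tau\in\mathcal U$, the elements $s$, $s\tau$, $s\sigma\tau$ lie in $X$, and they lie in the same part because they have the same skeleton. Let $k$ be the last component of $s$. In $X_2$ we would have $k\sigma\tau\in\mathcal T$, against (K3). In $X_3$ both $k\sigma\tau$ and $k$ would lie in $\mathcal U\sigma\tau$, and writing $k=u\sigma\tau$ with $u\in\mathcal U$ we would have $k\tau=u\tau\in\mathcal T$ together with $k\tau\in\mathcal U\sigma\tau$, against (K3). So $s\in X_1=\nu\,\mathcal U$.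

\emph{$Z=x/T$.} For $l\in\mathcal L$ and $j\ge1$ we have $l\tau^j=(l\tau)\tau^{j-1}\in\mathcal U\mathcal U\subseteq\mathcal U$, so $\nu\mathcal L\mathcal T\subseteq X_1$. Also $\mu\nu\,\mathcal U\mathcal T=X_2$. Conversely let $s\mathcal T\subseteq X$, and let $k$ be the last component of $s$. The elements $s\tau$ and $s\tau\tau$ lie in the same part of $X$. If it is $X_1$, then $s=\nu k$ with $k\tau\in\mathcal U$, that is, $k\in\mathcal L$. If it is $X_2$, then $s=\mu\nu k$ with $k\tau\in\mathcal T$, so $k\in\mathcal U$ by (K1). It cannot be $X_3$, by (K4).

\emph{$M=Z/N$.} We have $1\cdot\nu\,\mathcal U\subseteq\nu\mathcal L$ by (K1) and $\mu\cdot\nu\,\mathcal U=\mu\nu\,\mathcal U$. Conversely, if $s\in\|M\|$, then $s\nu\in\nu\mathcal L\cup\mu\nu\,\mathcal U$. The part of the decomposition to the left of the last skeleton letter is $s$, so $s=1$ or $s=\mu$.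

\emph{$G=((M\backslash Z_1)/r)/P$.} Unfolding the divisions, $s\in\|G\|$ if and only if $\|M\|\,s\,\|P\|\,\sigma\tau\subseteq X$, that is, $\{1,\mu\}\,s\,\mathcal U\sigma\tau\subseteq X$. This holds for $s\in Y_1\eta\,\mathcal U$, because $\{1,\mu\}Y_1\eta\,\mathcal U\mathcal U\sigma\tau\subseteq X_3$. Conversely let $s\in\|G\|$ have last component $k$. Then $s\sigma\tau\in X$ and $\mu s\sigma\tau\in X$. Skeletons in $X$ contain at most one $\mu$, so the skeleton of $s$ contains none, and $s\sigma\tau\in X_1\cup Y_1\eta\,\mathcal U\sigma\tau$. If $s\sigma\tau\in X_1$, then $\mu s\sigma\tau$ has skeleton $\mu\nu$, so it lies in $X_2$ and $k\sigma\tau\in\mathcal T$, against (K3). Therefore $s\sigma\tau=y\eta u\sigma\tau$ with $y\in Y_1$, $u\in\mathcal U$. Comparing decompositions gives $s=y\eta k$ and $k\sigma\tau=u\sigma\tau$, and $k=u$ by the injectivity in (K3).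

\emph{$N^+$.} This is the one place where the closure adds elements. We must show $\mathrm{cl}((\nu\,\mathcal U)^+)=Y$. The set $Y$ contains $(\nu\,\mathcal U)^+$, and it is closed: if $u\nu v\in Y$, then $u\eta v$ has the same components and a skeleton in $\nu,\eta$, so $u\eta v\in Y$. Conversely, we show that every $y\in Y$ lies in the closure by induction on the number of letters $\eta$ in its skeleton. If there are none, then $y\in(\nu\,\mathcal U)^+$. Otherwise $y=u\eta v$. Then $u\nu v\in Y$, and $u\nu\nu v\in Y$ because the additional component $1$ lies in $\mathcal U$. Both have fewer letters $\eta$, so they lie in the closure, and then so does $y$ by \eqref{eq:closed}.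

\emph{$D=N^+/G$.} We have $Y_1\cdot Y_1\eta\,\mathcal U\subseteq Y$. Conversely, if $d\in\|D\|$, then $d\eta\in Y$, since $\eta\in\|G\|$. The element $d$ is the part of the decomposition of $d\eta$ to the left of the last skeleton letter, so $d\in Y_1$.

\emph{$D^+$ and $F=D^+\backslash G$.} The set $Y_1$ is a submonoid, so $Y_1^+=Y_1$, and it is closed as the value of $D$. Hence $\|D^+\|=Y_1$. Finally $Y_1\eta\subseteq Y_1\eta\,\mathcal U=\|G\|$, so $\eta\in\|F\|$.
\end{proof}

\begin{proposition}\label{prop:fails}
The sequent \eqref{eq:main} does not hold in this closure model.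
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:values},
\[
\mu\eta\sigma=\mu\cdot1\cdot1\cdot\eta\cdot1\cdot\sigma\in\|M\|\,\|D\|\,\|D\|\,\|F\|\,\|P\|\,\|r\| .
\]
To show that $\mu\eta\sigma\notin\|Z^+\|=\mathrm{cl}(\|Z\|^+)$ we exhibit a closed superset of $\|Z\|^+$ that omits it, namely $E=S\setminus\{\mu\eta\sigma,\mu\nu\sigma\}$.

The set $E$ is closed. Indeed, if $u\eta v\notin E$, then $u\eta v=\mu\eta\sigma$, since the skeleton of $\mu\nu\sigma$ has no $\eta$. By uniqueness of decompositions $u=\mu$ and $v=\sigma$, so $u\nu v=\mu\nu\sigma\notin E$.

We have $\|Z\|^n\subseteq E$ for all $n\ge1$. The skeleton of an element of $\|Z\|^n$ has no $\eta$ and exactly $n$ letters $\nu$, because each factor has skeleton $\nu$ or $\mu\nu$. This excludes $\mu\eta\sigma$, and it excludes $\mu\nu\sigma$ unless $n=1$. If $\mu\nu\sigma\in\|Z\|$, then $\mu\nu\sigma\in\mu\nu\,\mathcal U$ by its skeleton, so $\sigma\in\mathcal U$, against (K2).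
\end{proof}

\begin{remark}
The two cases in the proof of Proposition~\ref{prop:true} are visible in the model. For $k=2$ we have $\mu\nu\nu\sigma=(\mu\nu)(\nu\sigma)\in\|Z\|^2$, as $\sigma\in\mathcal L$. For $k=1$ we have $\mu\nu\sigma\notin\|Z^+\|$, which is harmless because $\nu\notin\|G\|$. The element $\eta$ lies in $\|N^+\|\cap\|G\|$ but in no power of $\|N\|$, so neither case applies to it. The closure is indispensable: in the plain interpretation in $S$ with the same values of $x,t,r$, the values of $N$ and $G$ are unchanged, $w(N^+)=(\nu\,\mathcal U)^+$ has no element of the form $d\eta$, so $w(D)=\emptyset$ and \eqref{eq:main} is vacuously true.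
\end{remark}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}]
Proposition~\ref{prop:true} gives the truth of \eqref{eq:main} in all semigroups, among them $\Sigma^+$ and $\Sigma^*$. Propositions~\ref{prop:sound} and~\ref{prop:fails} show that \eqref{eq:main} is not derivable in $\mathbf{FL}^+_\omega$, hence not in $\mathbf L^+_\omega$. This proves Theorem~\ref{thm:main} and parts (ii) and (iii) of Theorem~\ref{thm:more}. The sequent in part (i) arises from \eqref{eq:main} by moving $M$, $r$, $P$, $F$ and the second $D$ to the right, in this order, and the antecedent stays nonempty. By five applications of Lemma~\ref{lem:basic}(a), it is true under $w$ if and only if \eqref{eq:main} is, and derivable if and only if \eqref{eq:main} is. No formula in \eqref{eq:formulas} contains a product.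
\end{proof}

\section{A fragment for which completeness holds}\label{sec:fragment}

The plan of unfolding all iterations works when each occurrence of ${}^+$ can be brought to the top level of the antecedent by the right rules for the divisions and the left rules for $\cdot$ and ${}^+$. Define two classes of formulas by
\[
\lambda::=A\mid\lambda\cdot\lambda\mid\lambda^+,\qquad \rho::=A\mid\lambda\backslash\rho\mid\rho/\lambda,
\]
where $A$ ranges over ${}^+$-free formulas. The sequent \eqref{eq:main} is not of the form treated below: its succedent $Z^+$ is not a $\rho$-formula, and $M$ is not a $\lambda$-formula.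

\begin{proposition}\label{prop:fragment}
A sequent $\lambda_1,\dots,\lambda_k\to\rho$ is derivable in $\mathbf L^+_\omega$ if and only if it is true under all language interpretations.
\end{proposition}

\begin{proof}
One direction is Lemma~\ref{lem:basic}(b). For the other, let the sequent be true under all language interpretations. If $\rho$ contains ${}^+$, it has the form $\lambda\backslash\rho'$ or $\rho'/\lambda$, and Lemma~\ref{lem:basic}(a) moves $\lambda$ into the antecedent without changing truth or derivability. After finitely many such steps we may assume that $\rho=C$ is ${}^+$-free.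

To each $\lambda$-formula we assign a set $\mathcal E(\lambda)$ of nonempty finite sequences of ${}^+$-free formulas, its \emph{expansions}. If $\lambda$ is ${}^+$-free, then $\mathcal E(\lambda)=\{\lambda\}$. Otherwise $\lambda$ is a product or an iteration of $\lambda$-formulas; $\mathcal E(\lambda'\cdot\lambda'')$ consists of the concatenations $\Theta',\Theta''$ with $\Theta'\in\mathcal E(\lambda')$, $\Theta''\in\mathcal E(\lambda'')$, and $\mathcal E(\lambda'^+)$ consists of the concatenations of $n\ge1$ members of $\mathcal E(\lambda')$. Two facts follow by induction on $\lambda$.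

\emph{(1) $w(\lambda)=\bigcup_{\Theta\in\mathcal E(\lambda)}w(\Theta)$ for every interpretation $w$.} The product of sets distributes over unions, so $w(\lambda')w(\lambda'')$ is the union of the sets $w(\Theta',\Theta'')$, and $w(\lambda')^n$ is the union of the sets $w(\Theta_1,\dots,\Theta_n)$ with $\Theta_i\in\mathcal E(\lambda')$.

\emph{(2) For arbitrary sequences $\Gamma,\Delta$: if $\Gamma,\Theta,\Delta\to C$ is derivable for all $\Theta\in\mathcal E(\lambda)$, then $\Gamma,\lambda,\Delta\to C$ is derivable.} For ${}^+$-free $\lambda$ there is nothing to prove. For $\lambda'\cdot\lambda''$, fix $\Theta''$; the induction hypothesis for $\lambda'$ gives $\Gamma,\lambda',\Theta'',\Delta\to C$. This holds for all $\Theta''$, so the hypothesis for $\lambda''$ gives $\Gamma,\lambda',\lambda'',\Delta\to C$, and $(\cdot\mathrm L)$ applies. For $\lambda'^+$ and each $n\ge1$, the same replacement carried out $n$ times, one position after another, gives $\Gamma,\lambda'^n,\Delta\to C$, and the $\omega$-rule applies.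

Now let $\Theta_i\in\mathcal E(\lambda_i)$ for $i=1,\dots,k$, and write the sequence $\Theta_1,\dots,\Theta_k$ as $A_1,\dots,A_j$. By (1), $w(A_1)\cdots w(A_j)\subseteq w(\lambda_1)\cdots w(\lambda_k)\subseteq w(C)$ for all language interpretations $w$. Let $A$ be the product of $A_1,\dots,A_j$ with any bracketing. Then $w(A)\subseteq w(C)$ for all $w$, and $A$, $C$ are formulas of $\mathbf L$, so $A\to C$ is derivable in $\mathbf L$ by Pentus' theorem \cite{Pentus}. The sequent $A_1,\dots,A_j\to A$ follows from axioms by $(\cdot\mathrm R)$, and a cut gives $\Theta_1,\dots,\Theta_k\to C$. This holds for all choices of the $\Theta_i$, so $k$ applications of (2) replace them by $\lambda_1,\dots,\lambda_k$ in turn.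
\end{proof}

\begin{thebibliography}{9}

\bibitem{Slides}
\emph{Iteration in Residuated Structures}, \texttt{http://wrm17.mi.ras.ru/slides/Kuznetsov.pdf}.

\bibitem{Pentus}
Pentus, 1995 (completeness of $\mathbf L$ with respect to language interpretations).

\bibitem{Ryzhkova}
Ryzhkova, 2013 (completeness of a product-free fragment of $\mathbf L^+_\omega$ with respect to language interpretations).

\end{thebibliography}
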